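\title{Complemented copies of $c_0$ in projective tensor products of $C(K)$ spaces}

\begin{abstract}
We prove that $\ell_\infty(\Gamma)\widehat{\otimes}_\pi\ell_\infty(\Lambda)$ contains no complemented copy of $c_0(\tau)$, for any sets $\Gamma,\Lambda$ and any infinite cardinal $\tau$. In particular $c_0$ is not complemented in $\ell_\infty\widehat{\otimes}_\pi\ell_\infty$, and $c_0(\aleph_1)$ is not complemented in $\ell_\infty\widehat{\otimes}_\pi\ell_\infty(\aleph_1)$. The proof is in ZFC. More generally, $C(K)\widehat{\otimes}_\pi C(L)$ contains a complemented copy of $c_0$ if and only if one of the two factors does, and the projective tensor product of two Grothendieck $\mathcal{L}_\infty$-spaces contains none. The method is to control bilinear forms by measures through Grothendieck's inequality and to split the measures into an equi-integrable part and a disjointly supported part.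
\end{abstract}

\section{Introduction}

All Banach spaces are real and operators are bounded and linear. For an infinite cardinal $\tau$, $c_0(\tau)$ is the space of families $(x_\gamma)_{\gamma<\tau}$ such that $\{\gamma:|x_\gamma|\ge\varepsilon\}$ is finite for every $\varepsilon>0$. For a set $\Gamma$, $\ell_\infty(\Gamma)$ is the space of all bounded families indexed by $\Gamma$. Both carry the supremum norm, and $c_0=c_0(\aleph_0)$, $\ell_\infty=\ell_\infty(\aleph_0)$. We write $W\overset{c}{\hookrightarrow}Z$ if $W$ is isomorphic to a complemented subspace of $Z$, that is, if there are operators $U:W\to Z$ and $V:Z\to W$ with $VU=I_W$. The projective tensor product $X\widehat{\otimes}_\pi Y$ is the completion of $X\otimes Y$ in the norm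
\[
\|z\|=\inf\Big\{\sum_{i=1}^r\|x_i\|\,\|y_i\| : z=\sum_{i=1}^r x_i\otimes y_i\Big\}.
\]

It is shown in \cite[Corollary 1.9]{copies} that, under the continuum hypothesis,
\[
c_0(\aleph_\alpha)\not\overset{c}{\hookrightarrow}\ell_\infty\widehat{\otimes}_\pi\ell_\infty(\aleph_\alpha)\qquad\text{for every ordinal }\alpha>1,
\]
and the cases $\alpha=0$ and $\alpha=1$ are left open there. \emph{Is $c_0$ complemented in $\ell_\infty\widehat{\otimes}_\pi\ell_\infty$? Is $c_0(\aleph_1)$ complemented in $\ell_\infty\widehat{\otimes}_\pi\ell_\infty(\aleph_1)$?}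

An operator $V:Z\to c_0$ is the same thing as a weak*-null sequence in $Z^*$, namely the sequence of coordinates of $V$, so complemented copies of $c_0$ are governed by such sequences. A \emph{Grothendieck space} is a Banach space in whose dual every weak*-null sequence is weakly null. The spaces $\ell_\infty(\Gamma)$ are Grothendieck spaces \cite{Gro}, and a Grothendieck space has no complemented copy of $c_0$ (Lemma~\ref{lem:N}). One would therefore guess that the answer is no, and try to prove that the tensor product is again a Grothendieck space. It is not: $\ell_\infty\widehat{\otimes}_\pi\ell_\infty$ has a complemented copy of $\ell_1$ (Example~\ref{ex:ell1}). Moreover, if $\ell_\infty\otimes\ell_\infty$ is completed in the supremum norm of functions of two variables, a complemented copy of $c_0$ does appear (Example~\ref{ex:mixed}). The guess is nevertheless correct, and the continuum hypothesis is not needed.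

\begin{theorem}\label{thm:A}
For all sets $\Gamma,\Lambda$ and every infinite cardinal $\tau$, the space $c_0(\tau)$ is not isomorphic to a complemented subspace of $\ell_\infty(\Gamma)\widehat{\otimes}_\pi\ell_\infty(\Lambda)$. In particular, $c_0(\aleph_\alpha)\not\overset{c}{\hookrightarrow}\ell_\infty\widehat{\otimes}_\pi\ell_\infty(\aleph_\alpha)$ for every ordinal $\alpha\ge0$.
\end{theorem}

The argument works for all spaces of continuous functions and gives a classification.

\begin{theorem}\label{thm:B}
For nonempty compact Hausdorff spaces $K,L$ the following are equivalent: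
\begin{enumerate}
\item[(1)] $C(K)\widehat{\otimes}_\pi C(L)$ contains a complemented copy of $c_0$;
\item[(2)] $C(K)$ or $C(L)$ contains a complemented copy of $c_0$;
\item[(3)] $C(K)$ or $C(L)$ is not a Grothendieck space.
\end{enumerate}
\end{theorem}

A series $\sum z_n$ in $Z$ is \emph{weakly unconditionally Cauchy} (wuC) if $\sum|z^*(z_n)|<\infty$ for every $z^*\in Z^*$. An operator is \emph{unconditionally converging} if it maps wuC series to unconditionally convergent series. A Banach space $E$ is \emph{injective} if every operator into $E$ defined on a subspace of a Banach space $G$ extends to an operator $G\to E$.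

\begin{theorem}\label{thm:C}
Let $X,Y$ be Grothendieck spaces with $X^{**},Y^{**}$ injective (that is, Grothendieck $\mathcal{L}_\infty$-spaces). Then $X\widehat{\otimes}_\pi Y$ contains no complemented copy of $c_0$. Consequently, every operator from $X\widehat{\otimes}_\pi Y$ to a separable Banach space is unconditionally converging.
\end{theorem}

All three theorems rest on the following one.

\begin{theorem}\label{thm:main}
Let $C(K)$ and $C(L)$ be Grothendieck spaces, $\sum z_n$ a wuC series in $C(K)\widehat{\otimes}_\pi C(L)$, and $(B_n)$ a weak*-null sequence in $(C(K)\widehat{\otimes}_\pi C(L))^*$. Then $B_n(z_n)\to0$.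
\end{theorem}

\section{WuC series against weak*-null sequences}\label{sec:prelim}

Just as weak*-null sequences describe operators into $c_0$, wuC series describe operators out of $c_0$. We write $e_n$ for the unit vectors of a sequence space.

\begin{lemma}\label{lem:wuc}
For a sequence $(z_n)$ in a Banach space $Z$ the following are equivalent: \textup{(i)} $\sum z_n$ is wuC; \textup{(ii)} there is an operator $U:c_0\to Z$ with $Ue_n=z_n$ for all $n$; \textup{(iii)} $\sup\|\sum_{n\in F}\pm z_n\|<\infty$, the supremum being over all finite sets $F$ and all signs. If $Z$ is a Hilbert space, these conditions imply $\sum\|z_n\|^2<\infty$.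
\end{lemma}

\begin{proof}
Under (i), the map $z^*\mapsto(z^*(z_n))_n$ from $Z^*$ to $\ell_1$ has closed graph, so $\sum|z^*(z_n)|\le C\|z^*\|$ for some $C$. Hence $\|\sum a_nz_n\|\le C\max|a_n|$ for finitely supported $a$, which gives (ii). Under (ii) the supremum in (iii) is at most $\|U\|$. Under (iii), $\sum_{n\in F}|z^*(z_n)|=z^*(\sum_{n\in F}\pm z_n)$ for suitable signs, which gives (i). In a Hilbert space the average of $\|\sum_{n\in F}\pm z_n\|^2$ over all signs is $\sum_{n\in F}\|z_n\|^2$.
\end{proof}

The terms of a wuC series are bounded and weakly null; subseries of wuC series, and their images under operators, are wuC. We say that $Z$ has \emph{property~(N)} if $z_n^*(z_n)\to0$ whenever $\sum z_n$ is wuC in $Z$ and $(z_n^*)$ is weak*-null in $Z^*$. Theorem~\ref{thm:main} says that $C(K)\widehat{\otimes}_\pi C(L)$ has property~(N).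

\begin{lemma}\label{lem:N}
\textup{(a)} A space with property~\textup{(N)} contains no complemented copy of $c_0$.
\textup{(b)} Every Grothendieck space has property~\textup{(N)}.
\end{lemma}

\begin{proof}
(a) Let $U:c_0\to Z$ and $V:Z\to c_0$ satisfy $VU=I$. Put $z_n=Ue_n$ and let $z_n^*(z)$ be the $n$th coordinate of $Vz$. Then $\sum z_n$ is wuC, $(z_n^*)$ is weak*-null, and $z_n^*(z_n)=1$ for all $n$.

(b) Let $(z_n^*)$ be weak*-null, hence weakly null, and let $U:c_0\to Z$ satisfy $Ue_n=z_n$. Then $(U^*z_n^*)$ is weakly null in $c_0^*=\ell_1$. By Schur's theorem weakly null sequences in $\ell_1$ are norm null, so $|z_n^*(z_n)|=|\langle U^*z_n^*,e_n\rangle|\le\|U^*z_n^*\|\to0$.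
\end{proof}

\begin{remark}
Nothing is lost in passing to property~(N), since the converse of (a) holds. If (N) fails, we may assume $|z_n^*(z_n)|\ge\delta>0$ for all $n$. The numbers $z_m^*(z_n)$ tend to $0$ in each index when the other is fixed, so along a subsequence $|z_j^*(z_k)|+|z_k^*(z_j)|<4^{-k}\delta$ for $j<k$. The off-diagonal entries in row $k$ then have absolute sum at most $\big((k-1)4^{-k}+\sum_{j>k}4^{-j}\big)\delta<\delta/2$. With $Ue_n=z_n$ and $Vz=(z_n^*(z))_n$, the operator $VU$ on $c_0$ is a diagonal operator with entries of modulus at least $\delta$ plus an operator of norm at most $\delta/2$. It is invertible, and $\big((VU)^{-1}V\big)U=I$.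
\end{remark}

We use the following standard properties of the projective tensor product. A bounded bilinear map $\Phi:X\times Y\to W$ defines an operator $X\widehat{\otimes}_\pi Y\to W$ of the same norm, again denoted $\Phi$, with $\Phi(x\otimes y)=\Phi(x,y)$. In particular $(X\widehat{\otimes}_\pi Y)^*$ is the space of bounded bilinear forms on $X\times Y$. Operators $S:X\to X_1$ and $T:Y\to Y_1$ induce $S\otimes T:X\widehat{\otimes}_\pi Y\to X_1\widehat{\otimes}_\pi Y_1$, of norm $\|S\|\,\|T\|$, and for a form $A$ on $X_1\times Y_1$ the form $(x,y)\mapsto A(Sx,Ty)$ is the functional $A\circ(S\otimes T)$. The flip $x\otimes y\mapsto y\otimes x$ is an isometry of $X\widehat{\otimes}_\pi Y$ onto $Y\widehat{\otimes}_\pi X$, and $\mathbb{R}\widehat{\otimes}_\pi Y=Y$. Finally, a sequence of forms is weak*-null if and only if it is bounded and \emph{pointwise null}, meaning that $B_n(x,y)\to0$ for all $x,y$. This follows from uniform boundedness and the density of $X\otimes Y$.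

\section{Three sequences of forms on $\ell_\infty\times\ell_\infty$}\label{sec:examples}

Let $Z=\ell_\infty\widehat{\otimes}_\pi\ell_\infty$. To violate property~(N) we need a wuC series $\sum z_n$ and weak*-null forms $B_n$ with $B_n(z_n)=1$. Three natural attempts fail, and the reasons for their failure are the two mechanisms of the proof.

\begin{example}[forms on disjoint sets]\label{ex:diag}
Let $z_n=e_n\otimes e_n$ and $B_n(x,y)=x(n)y(n)$, so $B_n(z_n)=1$. For a finite set $F$ and signs $\varepsilon_n$,
\[
\sum_{n\in F}\varepsilon_n\,e_n\otimes e_n=2^{-|F|}\sum_{\theta\in\{-1,1\}^F}\Big(\sum_{n\in F}\theta_n\varepsilon_ne_n\Big)\otimes\Big(\sum_{m\in F}\theta_me_m\Big),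
\]
an average of tensors of norm at most $1$. So $\sum z_n$ is wuC. But $B_n(\mathbf{1},\mathbf{1})=1$, and $(B_n)$ is not weak*-null. No modification that keeps the forms on disjoint sets helps. Indeed, let $(E_n)$ and $(F_n)$ be two sequences of disjoint subsets of $\mathbb{N}$, and suppose that $B_n(x,y)$ depends only on $x|_{E_n}$ and $y|_{F_n}$. Pick $x_n,y_n$ in the unit ball with $B_n(x_n,y_n)\ge\|B_n\|/2$ and glue them: $x=\sum\mathbf{1}_{E_n}x_n$, $y=\sum\mathbf{1}_{F_n}y_n$. Then $B_n(x,y)\ge\|B_n\|/2$ for all $n$, so a weak*-null sequence of this kind is norm null.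
\end{example}

The next two examples use Rademacher functions in $\ell_\infty$. Let $\Gamma$ be the countable set of pairs $(N,\omega)$ with $N\in\mathbb{N}$, $\omega\in\{-1,1\}^N$, and identify $\ell_\infty$ with $\ell_\infty(\Gamma)$ where convenient. Put $r_n(N,\omega)=\omega_n$ if $n\le N$ and $0$ otherwise. Let $m_N(x)$ be the average of $x(N,\omega)$ over $\omega$, fix a free ultrafilter $\mathcal{U}$ on $\mathbb{N}$, and set $m(x)=\lim_{\mathcal{U}}m_N(x)$ and $\rho_n(x)=m(r_nx)$. For $N\ge k$ the functions $r_1,\dots,r_k$ are orthonormal for $m_N$. Hence $\rho_n(r_k)=\delta_{nk}$ and, by Bessel's inequality for $m_N$ followed by the limit along $\mathcal{U}$,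
\begin{equation}\label{eq:bessel}
\sum_n\rho_n(x)^2\le m(x^2)\le\|x\|^2 .
\end{equation}

\begin{example}[$Z$ is not a Grothendieck space]\label{ex:ell1}
By \eqref{eq:bessel} and the Cauchy--Schwarz inequality, $V(x,y)=(\rho_n(x)\rho_n(y))_n$ defines an operator $V:Z\to\ell_1$ of norm at most $1$. With $U:\ell_1\to Z$, $Ue_n=r_n\otimes r_n$, we have $VU=I$, so $\ell_1\overset{c}{\hookrightarrow}Z$. The functionals $A_n(z)=\sum_{k\ge n}(Vz)_k$ are weak*-null. They are not weakly null, because $U^*A_n=\mathbf{1}_{[n,\infty)}\in\ell_\infty$ has limit $1$ along $\mathcal{U}$ for each $n$. Here $A_n(r_n\otimes r_n)=1$, but $\sum r_n\otimes r_n$ is not wuC, since $V$ maps it to $\sum e_n$ in $\ell_1$.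
\end{example}

\begin{example}[a fixed measure on one side]\label{ex:mixed}
Let $B_n(x,y)=\rho_n(x)y(n)$ on $\ell_\infty(\Gamma)\times\ell_\infty$. These forms are bounded and pointwise null, and $B_k(r_n\otimes e_n)=\delta_{kn}$.

Let first $W$ be the closed span in $\ell_\infty(\Gamma\times\mathbb{N})$ of the functions $x(\gamma)y(j)$. The functionals $w\mapsto\rho_n(w(\cdot,n))$ have norm at most $1$ and extend the $B_n$; they tend to $0$ on products, hence on $W$. The functions $r_n(\gamma)e_n(j)$ have disjoint supports and supremum norm $1$, so their sum is wuC. Thus $Ue_n=r_n\otimes e_n$ and $Vw=(B_n(w))_n$ give $VU=I$ and $c_0\overset{c}{\hookrightarrow}W$.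

In the projective norm this breaks down for \emph{every} wuC series $\sum z_n$ in $Z$. By \eqref{eq:bessel}, $\sum_n B_n(x,y)^2\le\|x\|^2\|y\|^2$, so $\Phi(z)=(B_n(z))_n$ is an operator $Z\to\ell_2$. Then $\sum\Phi(z_n)$ is wuC in $\ell_2$, and Lemma~\ref{lem:wuc} gives $|B_n(z_n)|\le\|\Phi(z_n)\|\to0$.
\end{example}

What turns these examples into a proof is that every bounded form on a product of $C(K)$ spaces is controlled by a pair of measures.

\begin{theorem}[Grothendieck's inequality; see {\cite[Theorem 2.1]{Pis}}]\label{thm:GT}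
There is a constant $K_G$ such that for every bounded bilinear form $B$ on $C(K)\times C(L)$ there are regular Borel probability measures $\mu$ on $K$ and $\nu$ on $L$ with
\[
|B(f,g)|\le K_G\|B\|\,\|f\|_{L_2(\mu)}\|g\|_{L_2(\nu)}\qquad(f\in C(K),\ g\in C(L)).
\]
\end{theorem}

View $\ell_\infty(\Gamma)$ as $C(\beta\Gamma)$ and the positive functional $m$ as a probability measure on $\beta\Gamma$. For the diagonal forms of Example~\ref{ex:diag} the controlling pair is $(\delta_n,\delta_n)$; in Examples~\ref{ex:ell1} and~\ref{ex:mixed} it is $(m,m)$ and $(m,\delta_n)$, by \eqref{eq:bessel}. So a sequence of controlling measures may be dominated by one measure or may live on disjoint sets. Section~\ref{sec:dom} treats forms dominated on one side, by the $\ell_2$ argument of Example~\ref{ex:mixed}. Section~\ref{sec:disj} treats forms that live on disjoint sets on both sides, by gluing. Section~\ref{sec:split} shows that along a subsequence every sequence of probability measures is the sum of a dominated part and a disjoint part, and puts the pieces together.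

\section{Forms dominated on one side}\label{sec:dom}

In Example~\ref{ex:mixed} the forms $B_n$ see mutually orthogonal directions of $L_2(m)$. Forms dominated by a fixed measure need not do so: the forms $m(x)\sigma_n(y)$, with $\sigma_n$ in the dual of the second factor, all see the same direction, and for them one must use property~(N) of that factor. We therefore separate a finite-dimensional part of the Hilbert space from the rest. The $\ell_2$ argument shows that a wuC series cannot keep moving into new orthogonal directions, so one finite-dimensional part serves all its terms.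

Let $(\Omega,\Sigma,\mu)$ be a probability space. For a finite measurable partition $Q=\{Q_i\}$ of $\Omega$ put
\[
P_Qf=\sum_{\mu(Q_i)>0}\phi_i(f)\,\mathbf{1}_{Q_i},\qquad\phi_i(f)=\mu(Q_i)^{-1}\int_{Q_i}f\,d\mu .
\]
On $H=L_2(\mu)$ this is the orthogonal projection onto the functions constant on each $Q_i$, and $P_QP_{Q'}=P_{Q'}P_Q=P_Q$ if $Q'$ refines $Q$.

\begin{lemma}\label{lem:hilbert}
Let $Y$ be a Banach space and $\sum w_n$ a wuC series in $H\widehat{\otimes}_\pi Y$. For every $\varepsilon>0$ there is a finite measurable partition $Q$ with $\sup_n\|w_n-(P_Q\otimes I)w_n\|\le\varepsilon$.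
\end{lemma}

\begin{proof}
First consider one vector $w$ and $\eta>0$. Choose $w'=\sum_{j=1}^r h_j\otimes y_j$ with simple functions $h_j$ and $\|w-w'\|<\eta$, and a partition $Q$ on whose atoms all $h_j$ are constant. If $Q'$ refines $Q$, then $(I-P_{Q'})\otimes I$ kills $w'$ and has norm at most $1$, so $\|w-(P_{Q'}\otimes I)w\|<\eta$. Taking a common refinement, we can do this for finitely many vectors at once.

Suppose that the lemma fails for some $\varepsilon$. Let $Q_0=\{\Omega\}$ and $n_0=0$. We choose successively finer partitions $Q_k$ and indices $n_k$ with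
\[
\|w_{n_k}-(P_{Q_{k-1}}\otimes I)w_{n_k}\|>\varepsilon,\qquad\|w_n-(P_{Q_k}\otimes I)w_n\|<\varepsilon/2\quad(n\le n_k).
\]
Given $Q_{k-1}$, the failure of the lemma provides $n_k$; the second condition at stage $k-1$ forces $n_k>n_{k-1}$; and the first paragraph provides $Q_k$. The operators $\Delta_k=P_{Q_k}-P_{Q_{k-1}}$ are orthogonal projections with mutually orthogonal ranges, and $\|(\Delta_k\otimes I)w_{n_k}\|>\varepsilon/2$. Choose forms $T_k$ on $H\times Y$ with $\|T_k\|\le1$ and $T_k((\Delta_k\otimes I)w_{n_k})>\varepsilon/2$. Since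
\[
\sum_k T_k(\Delta_kh,y)^2\le\sum_k\|\Delta_kh\|^2\|y\|^2\le\|h\|^2\|y\|^2,
\]
the formula $\Phi(w)=\big(T_k((\Delta_k\otimes I)w)\big)_k$ defines an operator $H\widehat{\otimes}_\pi Y\to\ell_2$. The series $\sum_k\Phi(w_{n_k})$ is wuC in $\ell_2$, so $\|\Phi(w_{n_k})\|\to0$ by Lemma~\ref{lem:wuc}. But the $k$th coordinate of $\Phi(w_{n_k})$ exceeds $\varepsilon/2$, a contradiction.
\end{proof}

The projective norm is used in the step from a bounded bilinear map to the operator $\Phi$.

In the application the controlling measures are not one measure $\mu$ but have densities with respect to $\mu$ that are bounded up to uniformly small errors. A sequence of measurable functions $\ell_n\ge0$ is \emph{equi-integrable} in $L_1(\mu)$ if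
\[
\lim_{t\to\infty}\ \sup_n\int_{\{\ell_n>t\}}\ell_n\,d\mu=0 .
\]
Let $\mathcal{B}(\Omega)$ be the Banach space of bounded measurable functions on $\Omega$ with the supremum norm.

\begin{proposition}\label{prop:dom}
Let $Y$ have property~\textup{(N)}, let $(\ell_n)$ be equi-integrable in $L_1(\mu)$, $\ell_n\ge0$, and let $A_n$ be bilinear forms on $\mathcal{B}(\Omega)\times Y$ such that, for some constant $c$,
\begin{equation}\label{eq:dom}
|A_n(f,y)|\le c\Big(\int f^2\ell_n\,d\mu\Big)^{1/2}\|y\|\qquad(f\in\mathcal{B}(\Omega),\ y\in Y,\ n\in\mathbb{N}),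
\end{equation}
and $A_n(\mathbf{1}_D,y)\to0$ for all $D\in\Sigma$, $y\in Y$. Then $A_n(z_n)\to0$ for every wuC series $\sum z_n$ in $\mathcal{B}(\Omega)\widehat{\otimes}_\pi Y$.
\end{proposition}

\begin{proof}
Let $C=\sup\|z_n\|$ and $\varepsilon>0$. Choose $t>0$ with $\int_{\{\ell_n>t\}}\ell_n\,d\mu<\varepsilon^2$ for all $n$, and write $A_n=S_n+R_n$ with
\[
S_n(f,y)=A_n(\mathbf{1}_{\{\ell_n\le t\}}f,y),\qquad R_n(f,y)=A_n(\mathbf{1}_{\{\ell_n>t\}}f,y).
\]
By \eqref{eq:dom}, $\|R_n\|\le c\varepsilon$ and $|S_n(f,y)|\le ct^{1/2}\|f\|_{L_2(\mu)}\|y\|$. Let $J:\mathcal{B}(\Omega)\to H$ be the natural map, which has dense range. The last estimate means that $S_n=S_n'\circ(J\otimes I)$ for a form $S_n'$ on $H\times Y$ of norm at most $ct^{1/2}$.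

Lemma~\ref{lem:hilbert}, applied to the wuC series $\sum w_n$ with $w_n=(J\otimes I)z_n$, gives a partition $Q$ with $\|w_n-(P_Q\otimes I)w_n\|\le\varepsilon t^{-1/2}$ for all $n$. The formula for $P_Q$ also defines an operator of norm at most $1$ on $\mathcal{B}(\Omega)$, and $JP_Q=P_QJ$. So $v_n=z_n-(P_Q\otimes I)z_n$ has norm at most $2C$ in $\mathcal{B}(\Omega)\widehat{\otimes}_\pi Y$, and $(J\otimes I)v_n=w_n-(P_Q\otimes I)w_n$. Therefore
\[
|A_n(v_n)|\le|S_n'((J\otimes I)v_n)|+|R_n(v_n)|\le c\varepsilon+2Cc\varepsilon\qquad\text{for all }n.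
\]

It remains to treat the finite-dimensional part. For $z\in\mathcal{B}(\Omega)\widehat{\otimes}_\pi Y$ we have $(P_Q\otimes I)z=\sum_i\mathbf{1}_{Q_i}\otimes(\phi_i\otimes I)z$, a finite sum over the $i$ with $\mu(Q_i)>0$: both sides are operators in $z$ that agree on elementary tensors. Put $y_n^i=(\phi_i\otimes I)z_n\in Y$. For each $i$ the series $\sum_ny_n^i$ is wuC and the functionals $A_n(\mathbf{1}_{Q_i},\cdot)\in Y^*$ are weak*-null. Property~(N) of $Y$ gives
\[
A_n((P_Q\otimes I)z_n)=\sum_iA_n(\mathbf{1}_{Q_i},y_n^i)\to0 .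
\]
Hence $\limsup_n|A_n(z_n)|\le c(1+2C)\varepsilon$, and $\varepsilon$ is arbitrary.
\end{proof}

\section{Borel functions and forms on disjoint sets}\label{sec:disj}

Cutting a form along a Borel set, or gluing countably many functions, leads out of $C(K)$. We need the forms to be defined, and still pointwise null, on bounded Borel functions. These act on $C(K)^*$ by integration, so the natural setting is the bidual, and there the Grothendieck property, used once for each factor, gives what we want.

\begin{lemma}\label{lem:bidual}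
Let $X,Y$ be Grothendieck spaces and $(B_n)$ a weak*-null sequence of forms on $X\times Y$. Let $u_n:X\to Y^*$, $u_nx=B_n(x,\cdot)$, and put
\[
\overline{B}_n(x'',y'')=\langle x'',u_n^*y''\rangle\qquad(x''\in X^{**},\ y''\in Y^{**}),
\]
where $u_n^*:Y^{**}\to X^*$. Then $\overline{B}_n$ is a bilinear form that extends $B_n$, $\|\overline{B}_n\|=\|B_n\|$, and $(\overline{B}_n)$ is pointwise null on $X^{**}\times Y^{**}$.
\end{lemma}

\begin{proof}
For $x\in X$ and $y''\in Y^{**}$ we have $\overline{B}_n(x,y'')=\langle y'',u_nx\rangle$, which is $B_n(x,y)$ when $y''=y\in Y$; also $\|\overline{B}_n\|=\|u_n^*\|=\|B_n\|$. For fixed $x\in X$ the sequence $(u_nx)$ is weak*-null in $Y^*$, hence weakly null, so $\langle u_n^*y'',x\rangle=\langle y'',u_nx\rangle\to0$ for every $y''$. Thus for fixed $y''$ the sequence $(u_n^*y'')$ is weak*-null in $X^*$, hence weakly null, which says that $\overline{B}_n(x'',y'')\to0$ for every $x''$.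
\end{proof}

For the rest of this section and the next, $C(K)$ and $C(L)$ are Grothendieck spaces, $(B_n)$ is a weak*-null sequence of forms on $C(K)\times C(L)$ with $\|B_n\|\le1$, and $\mathcal{B}(K),\mathcal{B}(L)$ are the spaces of bounded Borel functions. Let $\mu_n,\nu_n$ be the measures given for $B_n$ by Theorem~\ref{thm:GT}. They are regular, so $C(K)$ is dense in $L_2(\mu_n)$ and $C(L)$ in $L_2(\nu_n)$, and $B_n$ extends uniquely to a form $\widetilde{B}_n$ on $L_2(\mu_n)\times L_2(\nu_n)$ with
\begin{equation}\label{eq:GT}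
|\widetilde{B}_n(f,g)|\le K_G\|f\|_{L_2(\mu_n)}\|g\|_{L_2(\nu_n)} .
\end{equation}
In particular $\widetilde{B}_n(f,g)$ is defined for all $n$ when $f\in\mathcal{B}(K)$ and $g\in\mathcal{B}(L)$.

\begin{lemma}\label{lem:borel}
$\widetilde{B}_n(f,g)\to0$ for all $f\in\mathcal{B}(K)$ and $g\in\mathcal{B}(L)$.
\end{lemma}

\begin{proof}
Identify $C(K)^*$ with the regular signed Borel measures on $K$, and let $\hat f\in C(K)^{**}$ be the functional $\lambda\mapsto\int f\,d\lambda$; define $\hat g\in C(L)^{**}$ in the same way. By Lemma~\ref{lem:bidual} it suffices to show that $\widetilde{B}_n(f,g)=\overline{B}_n(\hat f,\hat g)$.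

Fix $n$ and $g$. Let $f_0\in C(K)$. By \eqref{eq:GT} there is $k\in L_2(\nu_n)$ with $\widetilde{B}_n(f_0,g')=\int g'k\,d\nu_n$ for all $g'\in L_2(\nu_n)$. So $u_nf_0$ is the regular measure $k\nu_n$, and $\langle u_n^*\hat g,f_0\rangle=\hat g(k\nu_n)=\widetilde{B}_n(f_0,g)$. Again by \eqref{eq:GT}, there is $h\in L_2(\mu_n)$ with $\widetilde{B}_n(f',g)=\int f'h\,d\mu_n$ for all $f'\in L_2(\mu_n)$. Comparing on $C(K)$, we get $u_n^*\hat g=h\mu_n$, and so $\overline{B}_n(\hat f,\hat g)=\int fh\,d\mu_n=\widetilde{B}_n(f,g)$.
\end{proof}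

\begin{remark}
The lemma fails without the Grothendieck property. On $K=L=\mathbb{N}\cup\{\infty\}$, the one-point compactification, the forms $B_n(f,g)=\frac12(f(n)-f(\infty))g(n)$ have norm at most $1$, are pointwise null, and satisfy $|B_n(f,g)|\le\|f\|_{L_2(\mu_n)}\|g\|_{L_2(\nu_n)}$ with $\mu_n=\frac12(\delta_n+\delta_\infty)$, $\nu_n=\delta_n$. Yet $\widetilde{B}_n(\mathbf{1}_{\mathbb{N}},\mathbf{1})=\frac12$, and $B_n(e_n\otimes e_n)=\frac12$ for the wuC series of Example~\ref{ex:diag}.
\end{remark}

In Example~\ref{ex:diag} the $n$th form did not see the pieces glued in for other indices. Now it may see them, but \eqref{eq:GT} bounds their effect by their measure, and along a subsequence this measure is small.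

\begin{lemma}[Rosenthal; see {\cite[I.4.1]{DU}}]\label{lem:ros}
Let $(\lambda_n)$ be a bounded sequence of positive measures on a $\sigma$-algebra, $(E_n)$ disjoint measurable sets, $\varepsilon>0$, and $N\subset\mathbb{N}$ infinite. There is an infinite $M\subset N$ with $\lambda_n\big(\bigcup_{m\in M\setminus\{n\}}E_m\big)<\varepsilon$ for all $n\in M$.
\end{lemma}

The conclusion passes to infinite subsets of $M$, so the lemma can be applied to two sequences in turn.

\begin{lemma}[gluing]\label{lem:glue}
Let $E_n\subset K$ be disjoint Borel sets and $F_n\subset L$ disjoint Borel sets.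
\begin{enumerate}
\item[(a)] $\widetilde{B}_n(\mathbf{1}_{E_n}f,g)\to0$ for all $f\in\mathcal{B}(K)$, $g\in\mathcal{B}(L)$.
\item[(b)] $\beta_n:=\sup\{|\widetilde{B}_n(\mathbf{1}_{E_n}f,\mathbf{1}_{F_n}g)| : f\in\mathcal{B}(K),\,g\in\mathcal{B}(L),\,\|f\|_\infty\le1,\,\|g\|_\infty\le1\}\to0$.
\end{enumerate}
\end{lemma}

\begin{proof}
If either statement fails, there are $\eta>0$, an infinite set $N$, and Borel functions $f_n,g_n$ $(n\in N)$ of supremum norm at most $1$ with $|\widetilde{B}_n(f_n,g_n)|>\eta$, such that $f_n$ vanishes off $E_n$ and either (a) $g_n=g$ does not depend on $n$, or (b) $g_n$ vanishes off $F_n$. Choose $\varepsilon>0$ with $2K_G\varepsilon^{1/2}<\eta/2$. Two applications of Lemma~\ref{lem:ros} give an infinite $M\subset N$ such that, for $n\in M$,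
\[
\mu_n(E_n')<\varepsilon,\quad\nu_n(F_n')<\varepsilon,\qquad\text{where }E_n'=\bigcup_{m\in M\setminus\{n\}}E_m,\quad F_n'=\bigcup_{m\in M\setminus\{n\}}F_m .
\]
Put $\varphi=\sum_{m\in M}f_m$, and $\psi=g$ in case (a), $\psi=\sum_{m\in M}g_m$ in case (b). These pointwise sums of countably many disjointly supported functions are Borel and bounded by $1$. For $n\in M$ we have $|\varphi-f_n|\le\mathbf{1}_{E_n'}$ and, in both cases, $|\psi-g_n|\le\mathbf{1}_{F_n'}$. By \eqref{eq:GT},
\[
|\widetilde{B}_n(\varphi,\psi)-\widetilde{B}_n(f_n,g_n)|\le|\widetilde{B}_n(\varphi-f_n,\psi)|+|\widetilde{B}_n(f_n,\psi-g_n)|\le2K_G\varepsilon^{1/2}<\eta/2 .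
\]
So $|\widetilde{B}_n(\varphi,\psi)|>\eta/2$ for all $n\in M$, contrary to Lemma~\ref{lem:borel}.
\end{proof}

\section{Splitting the measures}\label{sec:split}

A bounded sequence of densities fails to be equi-integrable only by putting mass where the densities are large, and those sets have small measure. Along a sparse subsequence they are almost disjoint.

\begin{lemma}\label{lem:split}
Let $(\Omega,\Sigma,\mu)$ be a probability space and $h_n\ge0$ measurable with $\int h_n\,d\mu=1$. There are a subsequence $(h_{n})_{n\in N}$ and disjoint sets $E_n\in\Sigma$ $(n\in N)$ such that $(h_n\mathbf{1}_{E_n^c})_{n\in N}$ is equi-integrable.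
\end{lemma}

\begin{proof}
For $t\in\mathbb{N}$ let $a_n(t)=\int_{\{h_n>t\}}h_n\,d\mu\in[0,1]$. By a diagonal argument we may assume that $a_n(t)\to a(t)$ for every $t\in\mathbb{N}$. The function $a$ is nonincreasing; its limit $a_\infty=\lim_ta(t)$ is the mass that escapes. Choose $n_1<n_2<\cdots$ with $|a_{n_k}(k)-a(k)|<1/k$, and put $g_k=h_{n_k}$, $G_k=\{g_k>k\}$. Then $\mu(G_k)\le1/k$ by Chebyshev's inequality, and for fixed $t$ and $k\ge t$
\begin{equation}\label{eq:mid}
\int_{\{t<g_k\le k\}}g_k\,d\mu=a_{n_k}(t)-a_{n_k}(k)\longrightarrow a(t)-a_\infty\qquad(k\to\infty).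
\end{equation}

To make the sets $G_k$ disjoint, choose inductively $k_1<k_2<\cdots$ and $\theta_j>0$ such that $\mu(A)<\theta_j$ implies $\int_Ag_{k_j}\,d\mu<1/j$, and $1/k_i<2^{-i}\min_{j<i}\theta_j$. Then $\mu(\bigcup_{i>j}G_{k_i})<\theta_j$. The sets $D_j=G_{k_j}\setminus\bigcup_{i>j}G_{k_i}$ are disjoint and $D_j^c\subset G_{k_j}^c\cup\bigcup_{i>j}G_{k_i}$, so for every $t$
\[
\int_{D_j^c\cap\{g_{k_j}>t\}}g_{k_j}\,d\mu\le\int_{\{t<g_{k_j}\le k_j\}}g_{k_j}\,d\mu+\frac1j .
\]
Given $\varepsilon>0$, pick $t_0$ with $a(t_0)-a_\infty<\varepsilon/2$. By \eqref{eq:mid} there is $j_0$ such that the right side is less than $\varepsilon$ for $t=t_0$ and $j\ge j_0$, hence for $t\ge t_0$ and $j\ge j_0$. For each of the finitely many $j<j_0$ the left side tends to $0$ as $t\to\infty$, because $g_{k_j}$ is integrable. So $(g_{k_j}\mathbf{1}_{D_j^c})_j$ is equi-integrable.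
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The sequence $(B_n)$ is bounded, so we may assume $\|B_n\|\le1$ and use the notation of Section~\ref{sec:disj}. The hypotheses pass to subsequences, so it suffices to find a subsequence along which $B_n(z_n)\to0$: if the theorem failed we could start from a sequence with $|B_n(z_n)|\ge\delta>0$ for all $n$.

Let $\mu=\sum2^{-n}\mu_n$ and $\nu=\sum2^{-n}\nu_n$. These are Borel probability measures, and the Radon--Nikodym theorem gives Borel densities with $\mu_n=h_n\mu$, $\nu_n=k_n\nu$. Apply Lemma~\ref{lem:split} to $(h_n)$ and then, inside the subsequence obtained, to $(k_n)$. Keep $\mu,\nu$ fixed and relabel. We obtain disjoint Borel sets $E_n\subset K$ and disjoint Borel sets $F_n\subset L$ with $(h_n\mathbf{1}_{E_n^c})$ equi-integrable in $L_1(\mu)$ and $(k_n\mathbf{1}_{F_n^c})$ equi-integrable in $L_1(\nu)$. For $f\in\mathcal{B}(K)$ and $g\in\mathcal{B}(L)$ put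
\[
B_n^1(f,g)=\widetilde{B}_n(\mathbf{1}_{E_n^c}f,g),\quad B_n^2(f,g)=\widetilde{B}_n(\mathbf{1}_{E_n}f,\mathbf{1}_{F_n^c}g),\quad B_n^3(f,g)=\widetilde{B}_n(\mathbf{1}_{E_n}f,\mathbf{1}_{F_n}g).
\]
Restricted to $C(K)\times C(L)$ these are bounded forms with sum $B_n$. The first is dominated on the left, the second on the right, and the third lives on disjoint sets.

\emph{The third piece.} By Lemma~\ref{lem:glue}(b), $|B_n^3(z_n)|\le\beta_n\|z_n\|\to0$.

\emph{The first piece.} We apply Proposition~\ref{prop:dom} with $\Omega=K$, the measure $\mu$, $\ell_n=h_n\mathbf{1}_{E_n^c}$, and $Y=C(L)$, which has property~(N) by Lemma~\ref{lem:N}(b). Since $\nu_n$ is a probability measure, \eqref{eq:GT} gives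
\[
|B_n^1(f,g)|\le K_G\Big(\int f^2h_n\mathbf{1}_{E_n^c}\,d\mu\Big)^{1/2}\|g\|_\infty ,
\]
which is \eqref{eq:dom}. Also $B_n^1(f,g)=\widetilde{B}_n(f,g)-\widetilde{B}_n(\mathbf{1}_{E_n}f,g)\to0$ by Lemmas~\ref{lem:borel} and~\ref{lem:glue}(a). If $\iota:C(K)\to\mathcal{B}(K)$ is the inclusion, $\sum(\iota\otimes I)z_n$ is wuC in $\mathcal{B}(K)\widehat{\otimes}_\pi C(L)$, and the proposition gives $B_n^1(z_n)=B_n^1((\iota\otimes I)z_n)\to0$.

\emph{The second piece.} We flip the factors and apply Proposition~\ref{prop:dom} to $A_n(g,f)=B_n^2(f,g)$ on $\mathcal{B}(L)\times C(K)$, with $\Omega=L$, the measure $\nu$, $\ell_n=k_n\mathbf{1}_{F_n^c}$, and $Y=C(K)$. By \eqref{eq:GT},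
\[
|B_n^2(f,g)|\le K_G\|f\|_\infty\Big(\int g^2k_n\mathbf{1}_{F_n^c}\,d\nu\Big)^{1/2},
\]
and $B_n^2(f,g)=\widetilde{B}_n(\mathbf{1}_{E_n}f,g)-B_n^3(f,g)\to0$ by the two parts of Lemma~\ref{lem:glue}. The images of the $z_n$ in $\mathcal{B}(L)\widehat{\otimes}_\pi C(K)$, under the flip followed by the map induced by the inclusion $C(L)\subset\mathcal{B}(L)$, form a wuC series, so $B_n^2(z_n)\to0$.

Adding the three pieces, $B_n(z_n)\to0$ along the subsequence.
\end{proof}

The Grothendieck property of the factors entered through Lemma~\ref{lem:borel} and through property~(N) of $Y$ in Proposition~\ref{prop:dom}; the $C(K)$ structure entered through Grothendieck's inequality.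

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $\Gamma$ or $\Lambda$ is empty, the tensor product is $\{0\}$. Otherwise $\ell_\infty(\Gamma)=C(\beta\Gamma)$, where $\beta\Gamma$ is the \v{C}ech--Stone compactification of the discrete space $\Gamma$. It is extremally disconnected (closures of open sets are open), and $C(S)$ is a Grothendieck space for every extremally disconnected compact $S$ \cite{Gro}. The same holds for $\Lambda$. By Theorem~\ref{thm:main} and Lemma~\ref{lem:N}(a), $Z=\ell_\infty(\Gamma)\widehat{\otimes}_\pi\ell_\infty(\Lambda)$ has no complemented copy of $c_0$. Extension by zero from, and restriction to, a countably infinite set of indices show that $c_0\overset{c}{\hookrightarrow}c_0(\tau)$. Since the relation $\overset{c}{\hookrightarrow}$ is transitive, $c_0(\tau)\not\overset{c}{\hookrightarrow}Z$.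
\end{proof}

\section{The classification for $C(K)$ spaces, and $\mathcal{L}_\infty$-spaces}\label{sec:BC}

Say that an operator $T:Z\to W$ \emph{fixes a copy of $c_0$} if there is a subspace $E\subset Z$ isomorphic to $c_0$ such that $T|_E$ is an isomorphism onto its image. We use three classical theorems.
\begin{itemize}
\item (Pe{\l}czy\'nski) An operator $C(K)\to W$ that is not weakly compact fixes a copy of $c_0$.
\item (Bessaga--Pe{\l}czy\'nski) An operator that is not unconditionally converging fixes a copy of $c_0$.
\item (Sobczyk) A subspace isomorphic to $c_0$ of a separable Banach space is complemented.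
\end{itemize}
Sobczyk's theorem will be used in this form: \emph{if $W$ is separable and $T:Z\to W$ fixes a copy $E$ of $c_0$, then $E$ is complemented in $Z$.} Indeed, if $R$ is a projection of $W$ onto $T(E)$, then $(T|_E)^{-1}RT$ is a projection of $Z$ onto $E$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
(2)$\Rightarrow$(1). For $\ell\in L$, the operator $I\otimes\delta_\ell:C(K)\widehat{\otimes}_\pi C(L)\to C(K)$ is a left inverse of $f\mapsto f\otimes\mathbf{1}$. So $C(K)$ is complemented in the tensor product, and by the flip so is $C(L)$. Transitivity gives (1).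

(1)$\Rightarrow$(3). If both spaces are Grothendieck spaces, Theorem~\ref{thm:main} and Lemma~\ref{lem:N}(a) exclude (1).

(3)$\Rightarrow$(2). Suppose that $C(K)$, say, is not a Grothendieck space. Let $(\lambda_n)$ be weak*-null but not weakly null in $C(K)^*$, and define $T:C(K)\to c_0$ by $Tf=(\lambda_n(f))_n$. Then $T^{**}\varphi=(\varphi(\lambda_n))_n\in\ell_\infty=c_0^{**}$ for $\varphi\in C(K)^{**}$. The second adjoint of a weakly compact operator into $c_0$ takes its values in $c_0$; for $T$ this would say that $(\lambda_n)$ is weakly null. So $T$ is not weakly compact, it fixes a copy of $c_0$ by Pe{\l}czy\'nski's theorem, and this copy is complemented in $C(K)$ because $c_0$ is separable.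
\end{proof}

For Theorem~\ref{thm:C} we want to move the problem to a product of $\ell_\infty$ spaces. The series moves forward along embeddings, but the forms must be extended. The space $X$ itself need not be complemented in an $\ell_\infty(\Gamma)$, while $X^{**}$ is; so we first extend the forms to the biduals, where Lemma~\ref{lem:bidual} keeps them pointwise null.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We show that $X\widehat{\otimes}_\pi Y$ has property~(N). We may assume $X,Y\ne\{0\}$. Let $\Gamma$ be the unit ball of $X^*$ and $i:X^{**}\to\ell_\infty(\Gamma)$ the isometric embedding $ix''=(x''(\gamma))_{\gamma\in\Gamma}$. Since $X^{**}$ is injective, $i^{-1}:i(X^{**})\to X^{**}$ extends to an operator $p:\ell_\infty(\Gamma)\to X^{**}$, and $pi=I$. In the same way we obtain $\Lambda$, $j:Y^{**}\to\ell_\infty(\Lambda)$ and $q:\ell_\infty(\Lambda)\to Y^{**}$ with $qj=I$.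

Let $(B_n)$ be a weak*-null sequence of forms on $X\times Y$ and $\sum z_n$ a wuC series in $X\widehat{\otimes}_\pi Y$. With $\overline{B}_n$ as in Lemma~\ref{lem:bidual}, put $A_n(f,g)=\overline{B}_n(pf,qg)$ on $\ell_\infty(\Gamma)\times\ell_\infty(\Lambda)$. Then $\|A_n\|\le\|p\|\,\|q\|\,\|B_n\|$ and $(A_n)$ is pointwise null, hence weak*-null. Let $w_n=(i|_X\otimes j|_Y)z_n$, so that $\sum w_n$ is wuC in $\ell_\infty(\Gamma)\widehat{\otimes}_\pi\ell_\infty(\Lambda)$. For $x\in X$, $y\in Y$ we have $A_n(ix,jy)=\overline{B}_n(x,y)=B_n(x,y)$, so $A_n(w_n)=B_n(z_n)$. As in the proof of Theorem~\ref{thm:A}, Theorem~\ref{thm:main} applies to $\ell_\infty(\Gamma)=C(\beta\Gamma)$ and $\ell_\infty(\Lambda)=C(\beta\Lambda)$, and gives $B_n(z_n)\to0$. By Lemma~\ref{lem:N}(a), $X\widehat{\otimes}_\pi Y$ has no complemented copy of $c_0$.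

Finally, let $T:X\widehat{\otimes}_\pi Y\to W$ with $W$ separable. If $T$ were not unconditionally converging, it would fix a copy of $c_0$ by the Bessaga--Pe{\l}czy\'nski theorem, and this copy would be complemented in $X\widehat{\otimes}_\pi Y$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{copies}
\emph{Copies of $c_0(\tau)$ spaces in projective tensor products},
\texttt{https://repositorio.usp.br/bitstreams/aaaf267a-8096-4747-964d-483894cedd95}.

\bibitem{DU}
Diestel and Uhl, \emph{Vector Measures}.

\bibitem{Gro}
Grothendieck, Canad. J. Math. 5 (1953).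

\bibitem{Pis}
Pisier, Bull. AMS 49 (2012).

\end{thebibliography}
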